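# A compact absolute retract that is not the Hilbert cube although its symmetric square is

## 1. The Hilbert cube, disjoint disks and symmetric powers

All spaces are separable and metrizable, and $I=[0,1]$. Homology $H_*$ is singular homology, with coefficients $\mathbb Z$ unless others are written. "Approximate" always means arbitrarily closely.

**Definition (Hilbert cube).** $Q=I^\omega$ is the countable product of intervals. We use the metric $d(y,y')=\max_i 2^{-i}|y_i-y_i'|$; its balls are convex. *Example of how one works in $Q$.* For $c\in\{0,1\}$ the map $\kappa_N^c:Q\to Q$ that replaces the $N$-th coordinate by $c$ moves points by at most $2^{-N}$, and the images of $\kappa^0_N$ and $\kappa^1_N$ are disjoint. The map $p_j:Q\to Q$ that replaces all coordinates of index $>j$ by $0$ moves points by at most $2^{-j}$ and has image a copy of $I^j$.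

**Definition (ANR, AR).** A metrizable space $Y$ is an ANR if it is a retract of a neighborhood in every metrizable space that contains it as a closed subset, and an AR if it is a retract of every such space. A compact $Y$ embeds in $Q$, and it is an AR exactly when it is a retract of $Q$. *Examples.* $I^m$ and $Q$ are AR's. The circle is an ANR and not an AR, since AR's are contractible. Retracts of AR's and products of AR's are AR's.

**Definition (DDP).** A space $X$ has the *Disjoint Disk Property* if for every open cover $\mathcal U$ of $X$ and any maps $f,g:I^2\to X$ there are maps $f',g':I^2\to X$, $\mathcal U$-close to $f$ and $g$, with $f'(I^2)\cap g'(I^2)=\emptyset$. For compact $X$ one may replace $\mathcal U$ by $\varepsilon>0$. *Examples.* $I^5$ has DDP: make the two maps piecewise linear and in general position, and use $2+2<5$. $I^4$ does not. Take $f(s,t)=(s,t,\frac12,\frac12)$ and $g(s',t')=(\frac12,\frac12,s',t')$; the difference $f-g:I^4\to\mathbb R^4$ is an affine homeomorphism onto a cube with $0$ in its interior, and every small perturbation of it still has a zero. $Q$ has DDP: replace $f,g$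 by $\kappa_N^0f,\ \kappa_N^1g$.

**Definition (cd-AP).** A space is *countable-dimensional* if it is a countable union of finite-dimensional subsets; for example, the set of points of $Q$ with only finitely many nonzero coordinates is. A space $X$ has the *countable-dimensional approximation property* if each map $f:K\to X$ of a compact polyhedron can be approximated by maps with countable-dimensional image. *Examples.* Every finite-dimensional space has cd-AP. $Q$ has cd-AP: replace $f$ by $p_jf$.

**Definition (symmetric power).** $SP^n(X)=X^n/S_n$. Its points are written $[a_1,\dots,a_n]$ or as formal sums $\sum n_ix_i$ with $\sum n_i=n$. For compact $X$ the quotient topology is given by the metric $d_n([a],[b])=\min_\sigma\max_i d(a_i,b_{\sigma(i)})$, because $X^n\to(SP^n(X),d_n)$ is a continuous surjection from a compact space to a Hausdorff space. If $u:X\to X$ is $\varepsilon$-close to the identity, so is $SP^n(u)$. The quotient map $X^n\to SP^n(X)$ is open, because the saturation of an open set $O$ is $\bigcup_\sigma\sigma O$. *Examples.* $SP^2(I)$ is the triangle $\{a\le b\}$. $SP^2(S^2)=\mathbb{CP}^2$: view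 $S^2$ as $\mathbb{CP}^1$ and send an unordered pair to the binary quadratic form, up to scale, with these two roots.

**Definition (local homology).** The local homology of $Y$ at $y$ is $H_*(Y,Y\setminus\{y\};F)$. By excision it depends only on a neighborhood of $y$. *Example.* For $Y=\mathbb R^m$ it is $F$ in degree $m$ and zero otherwise.

We use these published results.

* (a) Borsuk: a finite-dimensional locally contractible compactum is an ANR; a contractible ANR is an AR.
* (b) Whitehead–Borsuk: if $A\subset Z$ and $Y$ are compact ANR's, $A$ closed, and $f:A\to Y$ is a map, then $Z\cup_fY$ is an ANR.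
* (c) Hanner: a compact metric space $Y$ is an ANR if for every $\varepsilon>0$ there are an ANR $P$ and maps $Y\to P\to Y$ whose composition is $\varepsilon$-homotopic to $\mathrm{id}_Y$.
* (d) Toruńczyk (Fund. Math. 106 (1980)): a compact AR $Y$ is homeomorphic to $Q$ if for every $n$ any two maps $I^n\to Y$ can be approximated by maps with disjoint images.

Now the question, which is Problem 5 of "Division and $k$-th root theorems for $Q$-manifolds": **let $X$ be a compact AR with DDP and cd-AP, and suppose that $SP^2(X)$ is homeomorphic to $Q$. Is $X$ homeomorphic to $Q$?** The answer is no.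

**Theorem 1.** Let $d=(d_1,d_2,\dots)$ be positive integers, infinitely many of them even. The compact space $X=X(d)$ constructed in Section 3 is an AR with DDP and cd-AP, $SP^2(X)\cong Q$, and $X\not\cong Q$.

Sections 2–4 prove this. Sections 5–9 then determine, for every $n\ge1$, exactly which compact AR's $X$ with DDP and cd-AP satisfy $SP^n(X)\cong Q$.

## 2. Local homology of cubes, squares and symmetric squares

**The local homology of $Q$ vanishes.** For all $q\in Q$,
$$H_*(Q,Q\setminus\{q\})=0. \tag{1}$$
To prove this we show that $Q\setminus\{q\}$ is weakly contractible. Let $S^i\to Q\setminus\{q\}$ have image $C$. The open sets $\{y: y_l\ne q_l\text{ for some }l\le m\}$ increase with $m$ and cover the compact set $C$, so one $m$ suffices. Fix $N>m$ and a constant $c\neq q_N$. Deform the $N$-th coordinate linearly to $c$. During this deformation the first $m$ coordinates do not change, so the sphere stays off $q$. Then fill the sphere inside the convex set $\{y:y_N=c\}$, which misses $q$.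

**Symmetric powers of AR's.** We need this lemma repeatedly.

**Lemma 1.** If $X$ is a compact AR, then $SP^n(X)$ is an AR.

*Proof.* $X$ is a retract of $Q$, so $SP^n(X)$ is a retract of $SP^n(Q)$, and it suffices to treat $Q$. The homotopy
$$(q_1,q_2,\dots)\mapsto(q_1,\dots,q_j,(1-t)q_{j+1},(1-t)q_{j+2},\dots)$$
induces a homotopy of $SP^n(Q)$, small for large $j$, from the identity to $SP^n(p_j)$, which factors through $SP^n(I^j)$. The latter is a compact polyhedron: triangulate $(I^j)^n$ equivariantly. By (c), $SP^n(Q)$ is an ANR. The linear contraction of $Q$ to a point induces a contraction of $SP^n(Q)$, so $SP^n(Q)$ is an AR by (a). $\square$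

**Simple cases by hand.** First, $SP^2(Q)\cong Q$. It is an AR, and for $f,g:I^n\to SP^2(Q)$ the maps $SP^2(\kappa^0_N)f$ and $SP^2(\kappa_N^1)g$ are close to $f,g$. Their images are disjoint, because all points occurring in values of the first have $N$-th coordinate $0$ and those of the second have $1$. Now apply (d). Second, $X=I^5$ is an AR with DDP and cd-AP, but $SP^2(I^5)$ is a $10$-dimensional polyhedron and $Q$ contains $I^{11}$; so this $X$ says nothing.

**The argument that works for $X\times X$.** Suppose $X$ is a compact AR with $X\times X\cong Q$. Let $F$ be a field and $V_x=H_*(X,X\setminus\{x\};F)$. By the relative Künneth theorem the local homology of $X\times X$ at $(x,x)$ is $V_x\otimes V_x$. By (1) it vanishes, so $V_x=0$. Thus all local homology of $X$ vanishes, and if $X$ has DDP and cd-AP, then $X\cong Q$ by fact (e) of Section 6 (with the passage from fields to $\mathbb Z$ explained there).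

**Where it stops for $SP^2$.** Try the same with $SP^2(X)$. Near $[x,y]$ with $x\ne y$, $SP^2(X)$ looks like a product of neighborhoods of $x$ and $y$, so the local homology is $V_x\otimes V_y$. If $2$ is invertible in $F$, the local homology at $[x,x]$ is $(V_x\otimes V_x)_{S_2}$, where the swap acts by $v\otimes w\mapsto(-1)^{|v||w|}w\otimes v$ (this is Lemma 7 together with Lemma 8 below). If all this is zero, then at most one point has $V_x\neq0$. A class $v$ of even degree would give $v\otimes v\ne0$ in the coinvariants. Two independent odd classes $v,v'$ would give $v\otimes v'\neq0$. But if $V_x$ is one line of odd degree, then $v\otimes v=-v\otimes v$, so the coinvariants vanish. This is exactly the point where no contradiction arises. At the prime $2$ the computation by coinvariants is not available.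

So we look for a space with one bad point $x$, at which $V_x$ is a line of odd degree for suitable fields, and is zero for $F=\mathbb F_2$. Degree $3$ arises when the deleted neighborhoods of $x$ look like $S^2$. To kill mod $2$ homology we do not use $S^2$ itself, but a telescope of maps $S^2\to S^2$ of even degree.

## 3. Collapsing the end of a telescope of power maps

Let $d_1,d_2,\dots$ be positive integers. Parity is not used until Section 4.

**Step 1. The telescope and its flow.** *This step builds the space and the one tool used everywhere, a flow toward the bad point.* Let $S^2=\mathbb C\cup\{\infty\}$ and $f_i(z)=z^{d_i}$, a map of degree $d_i$. Let $T$ be the quotient of $\bigsqcup_{i\ge1}S^2\times[i-1,i]$ by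
$$S^2\times[i-1,i]\ni(z,i)\sim(f_i(z),i)\in S^2\times[i,i+1].$$
The maps $f_i$ are cellular for the CW structure on $S^2$ with vertex $1$ and $1$-skeleton the unit circle. Hence $T$ is a countable locally finite $3$-dimensional CW complex. The height $h:T\to[0,\infty)$, the second coordinate, is proper. The semiflow $\varphi_t:T\to T$, $t\ge0$, pushes points forward. If $a$ is represented by $(z,u)$ with $u\in[i-1,i]$ and $u+t\in[i'-1,i']$, then $\varphi_t(a)$ is represented by $(f_{i'-1}\cdots f_i(z),u+t)$. The gluing makes this well defined and jointly continuous, and $h(\varphi_t(a))=h(a)+t$.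

Put $M=T\times Q$ and let $X=X(d)=M\cup\{x\}$ be its one-point compactification, a compact metrizable space. Put $h(t,q)=h(t)$ and $h(x)=\infty$. Since $h$ is proper on $M$, the map $h:X\to[0,\infty]$ is continuous, $h^{-1}(\infty)=\{x\}$, and the sets
$$U_s=\{h>s\},\qquad 0\le s<\infty,$$
form a neighborhood base at $x$. Put $L_s=U_s\setminus\{x\}=T_{>s}\times Q$.

Define $\Phi:X\times[0,\infty]\to X$ by $\Phi_t(a,q)=(\varphi_t(a),q)$ for $t<\infty$, $\Phi_t(x)=x$, and $\Phi_\infty\equiv x$. Then $h\circ\Phi_t=h+t$. Continuity is clear at points of $M\times[0,\infty)$. At the other points the value is $x$, and $h(\Phi_t(a))=h(a)+t$ is large when $h(a)$ or $t$ is large. So $\Phi$ is continuous. It contracts $X$ to $x$, and it contracts each $U_s$ within itself to $x$.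

**Step 2. $X$ is an AR.** *We use finite-dimensional theory on $T$ and then collapse.* Let $\hat T=T\cup\{\infty\}$ be the one-point compactification. The same flow shows that $\hat T$ is contractible and locally contractible at $\infty$. Elsewhere it is locally contractible because $T$ is a CW complex. It is compact, metrizable, and of dimension at most $3$, so it is an AR by (a). Hence $\hat T\times Q$ is an AR. Now $X=(\hat T\times Q)/(\{\infty\}\times Q)$, since this quotient is a compact Hausdorff space in which the complement of one point is $T\times Q$. By (b), applied to the map $\{\infty\}\times Q\to\mathrm{pt}$, $X$ is an ANR. It is contractible, hence an AR.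

**Step 3. Coordinate maps and cd-AP.** *The factor $Q$ gives small maps of $X$ that play the role of $p_j,\kappa_N^c$.* Let $p_j,\kappa^c_N:X\to X$ fix $x$ and act on the coordinate $q$ of a point of $M$ as in Section 1. They preserve $h$, so they are continuous at $x$ as well. They converge to the identity uniformly as $j,N\to\infty$. Indeed, given $\varepsilon$ choose $s$ with $\operatorname{diam}U_s<\varepsilon$. The maps carry $U_s$ into itself, so there they move points by less than $\varepsilon$. On the compact set $\{h\le s\}=T_{\le s}\times Q$ they move points little when $j,N$ are large.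

For $f:K\to X$ the maps $p_jf$ approximate $f$, and their images lie in $(T\times I^j)\cup\{x\}$, which is finite-dimensional. So $X$ has cd-AP.

**Step 4. The deleted neighborhoods $L_s$.** *We compute their homotopy type in the range needed.* For an integer $j>s$ the set $T_{(s,j]}=\{s<h\le j\}$ deformation retracts onto $h^{-1}(j)=S^2$ by $a\mapsto\varphi_{t(j-h(a))}(a)$, $0\le t\le1$. Under these retractions the inclusion $T_{(s,j]}\subset T_{(s,j+1]}$ corresponds to $f_{j+1}:S^2\to S^2$, because the point $(z,j)\in S^2\times[j,j+1]$ flows to $(z,j+1)\sim(f_{j+1}(z),j+1)$. Every compact subset of $T_{>s}$ has bounded height, so it lies in some $T_{(s,j]}$. Therefore homotopy and homology groups of $T_{>s}$ are direct limits of those of $S^2$. Hence $L_s\simeq T_{>s}$ is path connected and simply connected,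
$$H_0(L_s)=\mathbb Z,\qquad H_2(L_s)=\Lambda:=\varinjlim(\mathbb Z,d_j),$$
and all other homology is zero. The bonding maps are injective, so $\Lambda$ is torsion-free and nonzero. The same computation with $h\ge0$ in place of $h>s$ applies to $M$. *Examples.* $d_i=1$: $\Lambda=\mathbb Z$. $d_i=2$: $\Lambda=\mathbb Z[\frac12]$. $d_i=i$: $\Lambda=\mathbb Q$.

**Step 5. Pushing maps off a point.** *A map of $I^n$ can avoid a point with highly connected deleted neighborhoods; we use this for $X$ now and for $SP^2(X)$ later.*

**Lemma 2.** Let $S$ be a compact metric space and $w\in S$ a point with a base of open neighborhoods $W$ such that $W\setminus\{w\}$ is nonempty and $\pi_i(W\setminus\{w\})=0$ for all $i<n$. Then every map $g:I^n\to S$ can be approximated by maps missing $w$.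

*Proof.* Given $\varepsilon$, take such a $W$ of diameter $<\varepsilon$. Triangulate $I^n$ so finely that $g$ maps every simplex meeting $g^{-1}(w)$ into $W$. The simplices disjoint from $g^{-1}(w)$ form a subcomplex; on it put $g'=g$. Define $g'$ on the remaining simplices $\sigma$ by induction on dimension. If $\sigma$ is a vertex, choose any point of $W\setminus\{w\}$. If $\dim\sigma\ge1$, each proper face is either in the subcomplex, where $g'=g$ takes values in $W\setminus\{w\}$ because the face lies in $\sigma$, or is a remaining simplex, which $g'$ maps into $W\setminus\{w\}$ by construction. So $g'(\partial\sigma)\subset W\setminus\{w\}$, and $g'$ extends to $\sigma\to W\setminus\{w\}$ since $\pi_{\dim\sigma-1}(W\setminus\{w\})=0$. The final $g'$ misses $w$. On the remaining simplices both $g$ and $g'$ take values in $W$, so $g'$ is $\varepsilon$-close to $g$. $\square$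

**Step 6. DDP.** Given $f,g:I^2\to X$, Lemma 2 with $W=U_s$ and $n=2$ applies by Step 4 and gives close maps $f_1,g_1$ into $M$. For large $N$ the maps $\kappa_N^0f_1$ and $\kappa^1_Ng_1$ are close to them. Their images lie in $M$, with $N$-th coordinates $0$ and $1$ respectively, so they are disjoint.

**Step 7. $X\not\cong Q$.** Since $X$ is contractible, $H_3(X,X\setminus\{x\})\cong\tilde H_2(M)=\Lambda\neq0$, which contradicts (1) if $X\cong Q$.

## 4. Mayer–Vietoris around the doubled point of $SP^2(X(d))$

Now infinitely many $d_i$ are even. Put $S=SP^2(X)$ and $w=[x,x]$. By Lemma 1, $S$ is an AR, so by (d) it remains to make maps of cubes disjoint. We do this first off $w$, and then show that $w$ can be avoided.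

**Step 1. Maps missing $w$ can be made disjoint.** Let $f,g:I^n\to S\setminus\{w\}$. For $N$ large, $SP^2(\kappa_N^0)f$ and $SP^2(\kappa_N^1)g$ are close to $f,g$. Each value of the first map contains at least one point of $M$, and all its points in $M$ have $N$-th coordinate $0$. The same holds for the second map with $1$. So the images are disjoint.

**Step 2. The deleted neighborhoods of $w$ are weakly contractible.** *This is what Lemma 2 needs for all $n$.*

**Lemma 3.** For every $s$ the space $Y=SP^2(U_s)\setminus\{w\}$ is nonempty and path connected, and $\pi_i(Y)=0$ for all $i$.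

*Proof.* Write $U=U_s$, $L=L_s$. We cover $Y$ by the pairs that avoid $x$ and the pairs whose heights differ:
$$A=SP^2(L),\qquad B=\{[a,b]\in Y:h(a)\ne h(b)\}.$$
Both are open in $Y$. An element of $Y\setminus A$ has the form $[x,b]$ with $b\in L$, and $h(x)=\infty\neq h(b)$, so it lies in $B$. Thus $Y=A\cup B$.

*Ordering pairs by height.* A point of $B$ can be written uniquely as $[a,b]$ with $h(a)>h(b)$; then $b\in L$. Since $X^2\to S$ is open, it restricts to homeomorphisms
$$\tilde B=\{(a,b)\in U\times L:h(a)>h(b)\}\cong B,\qquad \tilde C=\{(a,b)\in L\times L:h(a)>h(b)\}\cong A\cap B .$$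

*Homotopy types of $B$ and $A\cap B$.* The projection $\mathrm{pr}_2:\tilde B\to L$ is a homotopy equivalence with inverse $b\mapsto(x,b)$: use $(\Phi_t(a),b)$, $t\in[0,\infty]$, which stays in $\tilde B$ because the flow increases $h(a)$. The inclusion $\tilde C\subset L\times L$ is a homotopy equivalence with inverse $(a,b)\mapsto(\Phi_{1+h(b)}(a),b)$. This lands in $\tilde C$ since its first height is $h(a)+1+h(b)>h(b)$, and $(\Phi_{t(1+h(b))}(a),b)$, $t\in[0,1]$, is the required homotopy both on $L\times L$ and on $\tilde C$. Under these identifications, $A\cap B\to A$ becomes the quotient map $\mathsf q:L\times L\to SP^2(L)$, and $A\cap B\to B$ becomes $\mathrm{pr}_2:L\times L\to L$.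

*Reduction to spheres.* Since $SP^2$ preserves homotopies, $SP^2(L)\simeq SP^2(T_{>s})$. Its compact subsets lie in the sets $SP^2(T_{(s,j]})\simeq SP^2(S^2)\cong\mathbb{CP}^2$. So the homotopy and homology groups of $L\times L$, $SP^2(L)$, $L$ are direct limits of those of $S^2\times S^2$, $\mathbb{CP}^2$, $S^2$ under $f_j\times f_j$, $SP^2(f_j)$, $f_j$. In particular $A$ and $B$ are simply connected and $A\cap B$ is nonempty and path connected. By van Kampen, $Y$ is path connected and simply connected.

*The maps on homology.* The map $\mathsf q:S^2\times S^2\to\mathbb{CP}^2$ induces $(a,b)\mapsto a+b$ on $H_2$, because each factor is mapped isomorphically onto a line (the quadratic forms with one prescribed root). On $H_4$ it has degree $2$, being holomorphic and generically two-to-one. From $SP^2(f_j)\circ\mathsf q=\mathsf q\circ(f_j\times f_j)$ it follows that $SP^2(f_j)$ acts on $H_2(\mathbb{CP}^2)$ by $d_j$ and on $H_4(\mathbb{CP}^2)$ by $d_j^2$: in degree $4$ the relation reads $2\cdot SP^2(f_j)_*=2d_j^2$.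

*Mayer–Vietoris.* Consider $\alpha_i:H_i(A\cap B)\to H_i(A)\oplus H_i(B)$, up to signs.

* $i=2$: $\alpha_2$ is the limit of $\mathbb Z^2\to\mathbb Z\oplus\mathbb Z$, $(a,b)\mapsto(a+b,b)$, an isomorphism.
* $i=4$: $H_4(B)=0$, and $\alpha_4$ is multiplication by $2$ on $\varinjlim(\mathbb Z,d_j^2)$. It is injective since this group is torsion-free. It is surjective: an element represented by $a$ at some stage is represented at a later stage, beyond an even $d_j$, by an even integer.
* $i$ odd or $i>4$: all groups vanish.
* $i=0$: $\alpha_0:\mathbb Z\to\mathbb Z\oplus\mathbb Z$ is injective with cokernel $\mathbb Z$.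

Hence $\tilde H_*(Y)=0$. As $Y$ is simply connected, all $\pi_i(Y)$ vanish by Hurewicz. $\square$

**Step 3. Conclusion.** The sets $SP^2(U_s)$ form an open neighborhood base at $w$. By Lemma 2 and Lemma 3, any two maps $I^n\to S$, $n$ arbitrary, can be approximated by maps missing $w$. By Step 1 these can be approximated by maps with disjoint images. As $S$ is a compact AR, (d) gives $SP^2(X)\cong Q$. This proves Theorem 1. $\blacksquare$

**Remark (the untwisted cone fails).** The first candidate suggested by Section 2 is $d_i=1$, where $T=S^2\times[0,\infty)$. Section 3 still gives a compact AR with DDP, cd-AP and $X\not\cong Q$. Run the proof of Lemma 3 with $U=X$, $L=M$. Everything is the same except $\alpha_4$, which is now multiplication by $2$ on $\mathbb Z$. So $H_4(S\setminus\{w\})\cong\mathbb Z/2$, and $H_5(S,S\setminus\{w\})\cong\mathbb Z/2$ because $S$ is contractible. By (1), $SP^2(X)\not\cong Q$. The even degrees are there to remove exactly this $\mathbb Z/2$.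

## 5. A classification for all symmetric powers

A *prime field* is $\mathbb Q$ or $\mathbb F_p$, $p$ prime. For a prime field $F$ put
$$V_x=H_*(X,X\setminus\{x\};F),\qquad V_F=V_F(X)=\bigoplus_{x\in X}V_x .$$
For $n\ge1$ let $n_F=n$ if $F=\mathbb Q$, and let $n_F\in\{0,\dots,p-1\}$ be the residue of $n$ mod $p$ if $F=\mathbb F_p$. *Example.* For $n=4$: $n_{\mathbb Q}=4$, $n_{\mathbb F_2}=0$, $n_{\mathbb F_3}=1$, and $n_{\mathbb F_p}=4$ for $p\ge5$.

**Theorem 2.** Let $X$ be a compact AR with DDP and cd-AP, and let $n\ge1$. Then $SP^n(X)\cong Q$ if and only if for every prime field $F$ with $V_F\neq0$: $V_F$ is concentrated in odd degrees and $\dim_FV_F<n_F$.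

For $n=1$ all $n_F$ equal $1$, so the condition says that all $V_F$ vanish. The consequences are proved in Section 9.

**Corollary 1.** Let $X$ be as in Theorem 2. Then $SP^2(X)\cong Q$ iff $V_{\mathbb F_2}=0$ and for each prime field $F\ne\mathbb F_2$ either $V_F=0$, or $V_F$ is one-dimensional and of odd degree.

**Corollary 2.** If $X$ is moreover topologically homogeneous and $SP^n(X)\cong Q$ for some $n\ge1$, then $X\cong Q$.

**Corollary 3.** If all $d_i=2$ (so $\Lambda=\mathbb Z[\frac12]$), then $SP^n(X(d))\cong Q$ iff $n=2$. If $d_i=i$ (so $\Lambda=\mathbb Q$), then $SP^n(X(d))\cong Q$ iff $n\ge2$.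

**Corollary 4.** For every $D\ge1$ there is a compact AR $X_D$ with DDP and cd-AP such that $SP^n(X_D)\cong Q$ iff $n>D$.

The proof of Theorem 2 has three parts: $SP^n(X)$ inherits DDP and cd-AP, so only local homology matters (Section 6); the local homology of $SP^n(X)$ is a derived symmetric power of that of $X$ (Section 7); and we decide when derived symmetric powers vanish (Section 8). Beyond textbook facts we use:

* (e) Banakh–Repovš (*Division and k-th root theorems for Q-manifolds*, Sci. China Ser. A 50 (2007)): a locally compact ANR $Y$ is a $Q$-manifold iff it has DDP, cd-AP and each point is a homological $Z_\infty$-point, i.e. $H_k(U,U\setminus\{y\})=0$ for all $k$ and all open $U\ni y$ (equivalently, by excision, $H_*(Y,Y\setminus\{y\})=0$). Together with Chapman's theorem: a compact contractible $Q$-manifold is $Q$.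
* (f) Murayama (Osaka J. Math. 20 (1983)): for a compact Lie group $G$, each $G$-ANR has the $G$-homotopy type of a $G$-CW complex. Together with the equivariant Whitehead theorem: a $G$-map between such spaces that is a weak equivalence on $H$-fixed points for all closed subgroups $H\le G$ is a $G$-homotopy equivalence.

*Example for (e).* Every point of $Q$ is a homological $Z_\infty$-point by (1); the point $x$ of $X(d)$ is not. *Example for (f).* $\mathbb R^2$ with $S_2$ swapping the coordinates is an $S_2$-ANR; its fixed set is the diagonal.

## 6. Disjoint disks and countable-dimensional images in $SP^n(X)$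

**Step 1. Three uses of a neighborhood retraction.** *These make small perturbations in an ANR explicit.* Let $X$ be a compact ANR. Embed $X\subset Q$, use the metric $d$ of Section 1, and let $r:O\to X$ be a retraction of a neighborhood. By compactness, $O$ contains a $\delta$-neighborhood of $X$ for some $\delta>0$, and $r$ moves points that are close enough to $X$ as little as we like.

* (i) Sufficiently close maps into $X$ are homotopic by a small homotopy: apply $r$ to the straight-line homotopy in $Q$.
* (ii) Let $P$ be compact, $P_1\subset P$ closed, $f:P\to X$, and let $f_1:P_1\to X$ be close to $f|_{P_1}$. Then $f_1$ extends to a map $P\to X$ close to $f$. Indeed, extend each coordinate of $f_1-f|_{P_1}$ over $P$ by Tietze's theorem with the same bound on its absolute value, add $f$, clip each coordinate to $[0,1]$, and apply $r$. On $P_1$ clipping and $r$ change nothing. Our metric is a maximum over coordinates, so the extension is as close to $f$ in $Q$ as $f_1$ was to $f|_{P_1}$.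
* (iii) Let $P$ be a compactum and $e:P\to X$. Then $e$ is approximated by composites $P\to N\to X$ with $N$ a compact polyhedron, and $\dim N\le m$ if $\dim P\le m$. Take a finite open cover of $P$ with $\operatorname{diam}e(V)<\delta$ for all members $V$, of order at most $m+1$ if $\dim P\le m$. Let $N$ be its nerve and $P\to N$ the map given by a partition of unity. Pick $p_V\in V$, send the vertex $V$ to $e(p_V)$, and extend affinely to $N\to Q$. If $p$ is a common point of the members spanning a simplex, the image of the simplex lies in the convex $\delta$-ball around $e(p)$. So the map takes $N$ into a small neighborhood of $X$, and its composite with $P\to N$ is $\delta$-close to $e$. Now apply $r$.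

**Step 2. From disks to all $2$-dimensional compacta.**

**Lemma 4.** Let $X$ be a compact ANR with DDP and $P,P'$ compacta of dimension $\le2$. Any maps $e:P\to X$, $e':P'\to X$ can be approximated by maps with disjoint images.

*Proof.* By (iii) we may assume that $P,P'$ are compact polyhedra of dimension $\le2$; triangulate them. For simplices $\sigma\subset P$, $\tau\subset P'$ the set of pairs $(f,g)\in C(P,X)\times C(P',X)$ with $f(\sigma)\cap g(\tau)=\emptyset$ is open. It is dense. To see this, view $\sigma$ and $\tau$ as retracts of $I^2$ and compose $f|_\sigma,g|_\tau$ with the retractions. DDP gives close maps of $I^2$ with disjoint images; restrict these to $\sigma$ and $\tau$, and extend the restrictions over $P$ and $P'$ by (ii). A finite intersection of open dense sets is dense. Intersecting over all $(\sigma,\tau)$ gives pairs with $f(P)\cap g(P')=\emptyset$. $\square$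

**Step 3. Passing to symmetric powers.**

**Lemma 5.** If $X$ is a compact AR with DDP and cd-AP, then $SP^n(X)$ has DDP and cd-AP.

*Proof.* *DDP.* The idea is to move the points of the multivalued maps separately. Let $f,g:I^2\to SP^n(X)$ and $P_f=\{(t,a)\in I^2\times X:a\in f(t)\}$. This set is compact, and its projection to $I^2$ has fibers of at most $n$ points, so $\dim P_f\le2$ by the Hurewicz theorem on closed maps with zero-dimensional fibers. Let $e_f(t,a)=a$. The map
$$t\mapsto\sum_{a\in f(t)}m_a\cdot(t,a)\in SP^n(P_f),\qquad m_a\text{ the multiplicities},$$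
is continuous. Indeed, it is $t\mapsto(t,f(t))$ followed by the map $I^2\times SP^n(X)\to SP^n(I^2\times X)$ induced by $(t,a_1,\dots,a_n)\mapsto[(t,a_1),\dots,(t,a_n)]$. Composed with $SP^n(e_f)$ it gives $f$. So if $e'_f$ is close to $e_f$, then $f'(t)=\sum m_a\,e_f'(t,a)$ is a map close to $f$. Define $P_g,e_g,g'$ in the same way. By Lemma 4 choose $e_f',e_g'$ with disjoint images. Then no value of $f'$ shares a point with a value of $g'$, so $f'(I^2)\cap g'(I^2)=\emptyset$.

*cd-AP.* By (iii) applied to $\mathrm{id}_X$, for $\varepsilon>0$ there are a compact polyhedron $K$ and maps $X\xrightarrow{\alpha}K\xrightarrow{\beta}X$ with $\beta\alpha$ $\varepsilon$-close to the identity. By cd-AP replace $\beta$ by a close map with countable-dimensional image $C$, which is compact. We get $\rho:X\to C\subset X$ close to $\mathrm{id}_X$, and $SP^n(\rho)$ is close to the identity with image in $SP^n(C)$. For $f:K'\to SP^n(X)$ the map $SP^n(\rho)f$ approximates $f$. So it suffices that $SP^n(C)$ is countable-dimensional, since subsets of countable-dimensional spaces are countable-dimensional.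

$SP^n(C)$ is the finite union of the strata $\{\sum_{i\le m}n_ia_i:a_i\text{ distinct}\}$, one for each $(n_1,\dots,n_m)$. Let $s=\sum n_ia_i$ be in such a stratum and choose disjoint compact neighborhoods $N_i$ of the $a_i$ in $C$. The map $\prod N_i\to SP^n(C)$, $(b_i)\mapsto\sum n_ib_i$, is continuous and injective on a compact space, so it is an embedding. Its image contains all points of the stratum near $s$. Indeed, a point $\sum n_ib_i$ of the stratum near $s$ has exactly $n_i$ of its points, with multiplicity, in $N_i$. So each of the $m$ disjoint sets $N_i$ contains one of the $m$ distinct points $b_l$, hence exactly one, and its multiplicity is $n_i$. Thus the stratum is locally homeomorphic to subsets of $C^m$. The space $C^m$ is countable-dimensional, because finite products of finite-dimensional sets are finite-dimensional. By Lindelöf the stratum is a countable union of countable-dimensional sets. $\square$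

**Step 4. Only local homology remains.** *We reduce to prime fields.* For $X$ as in Theorem 2,
$$SP^n(X)\cong Q\iff H_*(SP^nX,SP^nX\setminus\{s\};F)=0\ \text{ for all }s\in SP^n(X)\text{ and all prime fields }F. \tag{2}$$
By Lemma 1, $SP^n(X)$ is a compact contractible ANR. By Lemma 5, (e) and (1), it is $Q$ iff its integral local homology vanishes. If integral homology vanishes, so does homology over all $F$. Conversely, let $C$ be a complex of free abelian groups with $H_*(C\otimes F)=0$ for all prime fields $F$. Then $H_*(C)\otimes\mathbb Q=0$, so $H_*(C)$ is torsion. The exact sequence of $0\to C\xrightarrow{p}C\to C\otimes\mathbb F_p\to0$ shows that each prime $p$ acts bijectively on $H_*(C)$. A torsion group on which all primes act bijectively is zero.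

**Step 5. A lower bound for degrees.** *DDP forces $V_F$ into degrees $\ge3$.*

**Lemma 6.** If $X$ is a compact ANR with DDP, then $H_i(X,X\setminus\{x\};F)=0$ for $i\le2$.

*Proof.* Gluing the simplices of a relative cycle along common faces, we see that a class is $g_*(\zeta)$ for a map $g:(K,K_0)\to(X,X\setminus\{x\})$ of a compact polyhedral pair with $\dim K\le2$ and $\zeta\in H_i(K,K_0;F)$. By Lemma 4 with $e=e'=g$ there are $g',g''$ arbitrarily close to $g$ with disjoint images. One of them, say $g'$, misses $x$. If $g'$ is close enough to $g$, then by (i) $g\simeq g'$ by a homotopy so small that $K_0$ stays in $X\setminus\{x\}$. So the class comes from $H_i(X\setminus\{x\},X\setminus\{x\};F)=0$. $\square$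

## 7. Local homology of $SP^n(X)$ as a derived symmetric power

**Simplicial vector spaces.** Let $F$ be a field. By Dold–Kan, simplicial $F$-vector spaces are equivalent to non-negatively graded chain complexes, with $\pi_*$ corresponding to homology and simplicial homotopies to chain homotopies. Over a field every complex is homotopy equivalent to its homology. So for a graded $V$ there is a simplicial vector space $A$ with $\pi_*A\cong V$, unique up to homotopy equivalence; every graded map on $\pi_*$ is realized by a map; and a map that is zero on $\pi_*$ is null-homotopic. By Eilenberg–Zilber, $\pi_*(A\otimes B)=\pi_*A\otimes\pi_*B$ for the degreewise tensor product, and the interchange of factors acts with the Koszul sign.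

**Definition.** $\mathbb L\mathrm{Sym}^n(V)=\pi_*(\mathrm{Sym}^nA)$ where $\pi_*A\cong V$ and $\mathrm{Sym}^n$, the $S_n$-coinvariants of the $n$-th tensor power, is applied in each simplicial degree.

This is well defined (Dold, Dold–Puppe): a simplicial homotopy is a family of maps $A_m\to A'_{m+1}$ subject to identities between composites with faces and degeneracies, and any degreewise functor preserves such identities. Clearly $\mathbb L\mathrm{Sym}^0(V)=F$ in degree $0$, $\mathbb L\mathrm{Sym}^1(V)=V$, and $\mathbb L\mathrm{Sym}^n(0)=0$ for $n\ge1$.

*Example.* Write $F[k]$ for a line in degree $k$, and let $A=F[S]/F[*]$ with $S$ a pointed simplicial model of $S^k$. A monomial basis of $\mathrm{Sym}^nA$ is given by the simplices of $S^n/S_n$ without entries in the base point, so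
$$\mathbb L\mathrm{Sym}^n(F[k])=\tilde H_*(Z^k_n;F),\qquad Z^k_n=SP^n(S^k)/SP^{n-1}(S^k). \tag{3}$$
Here $Z^k_n$ is the one-point compactification of $(\mathbb R^k)^n/S_n$. For instance $Z^2_2=\mathbb{CP}^2/\mathbb{CP}^1=S^4$, so $\mathbb L\mathrm{Sym}^2(F[2])=F[4]$ for every $F$. In the coordinates $a+b,\ a-b$ the space $(\mathbb R^3)^2/S_2$ is $\mathbb R^3\times(\mathbb R^3/\pm1)$, so $Z_2^3$ is the threefold suspension of the unreduced suspension of $\mathbb{RP}^2$. Hence $\mathbb L\mathrm{Sym}^2(F[3])$ is zero if $2$ is invertible in $F$, and is $\mathbb F_2$ in degrees $5$ and $6$ for $F=\mathbb F_2$. This matches the $\mathbb Z/2$ in degree $5$ in the remark of Section 4.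

**Sums.** From $\mathrm{Sym}^n(A\oplus B)=\bigoplus_i\mathrm{Sym}^iA\otimes\mathrm{Sym}^{n-i}B$ and Eilenberg–Zilber,
$$\mathbb L\mathrm{Sym}^n(V\oplus V')=\bigoplus_i\mathbb L\mathrm{Sym}^i(V)\otimes\mathbb L\mathrm{Sym}^{n-i}(V').$$
Also $\mathbb L\mathrm{Sym}^n$ commutes with filtered colimits, because the Dold–Kan functor, $\mathrm{Sym}^n$ and $\pi_*$ do. Hence
$$\mathbb L\mathrm{Sym}^n\Big(\bigoplus_xV_x\Big)=\bigoplus_\nu\bigotimes_x\mathbb L\mathrm{Sym}^{\nu(x)}(V_x), \tag{4}$$
where $\nu:X\to\mathbb Z_{\ge0}$ runs over the finitely supported functions with $\sum\nu(x)=n$. Such $\nu$ are the same as the points $\sum\nu(x)x$ of $SP^n(X)$.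

**Lemma 7.** For a compact AR $X$ and $s=\sum_{i=1}^mn_ix_i$ with distinct $x_i$,
$$H_*(SP^nX,SP^nX\setminus\{s\};F)\cong\bigotimes_i\mathbb L\mathrm{Sym}^{n_i}(V_{x_i}).$$

*Proof.* **Step 1. Reduction to $s=nx$.** For disjoint open $U_i\ni x_i$ the addition map $\prod SP^{n_i}(U_i)\to SP^n(X)$ is an open embedding taking $(n_1x_1,\dots,n_mx_m)$ to $s$. By excision, the relative Künneth theorem, and excision again in each $SP^{n_i}(X)$, the left side is $\bigotimes_iH_*(SP^{n_i}X,SP^{n_i}X\setminus\{n_ix_i\};F)$. So let $s=nx$.

**Step 2. A simplicial model with the right answer.** Put $L=X\setminus\{x\}$, $G=S_n$, $K=\mathrm{Sing}\,X$, $K_0=\mathrm{Sing}\,L$, and let $J\subset K^n$ be the simplicial subset of tuples with at least one entry in $K_0$. If a group element carries a nondegenerate simplex to itself, it fixes that simplex pointwise in the realization. So $|K^n|$ and $|J|$ are $G$-CW complexes, their orbit spaces are $|K^n/G|$ and $|J/G|$, and their fixed sets are the realizations of the fixed simplices. In each degree $F[K^n/G]=\mathrm{Sym}^n(F[K])$, with basis the monomials in the simplices of $K$, and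 $F[J/G]$ is spanned by the monomials with a factor in $K_0$. Hence
$$H_*(|K^n|/G,|J|/G;F)=\pi_*\big(F[K^n/G]/F[J/G]\big)=\pi_*\mathrm{Sym}^n\big(F[K]/F[K_0]\big)=\mathbb L\mathrm{Sym}^n(V_x),$$
because $\pi_*(F[K]/F[K_0])=H_*(X,L;F)=V_x$.

**Step 3. Comparison on fixed points.** Put $\tilde Y=X^n\setminus\{(x,\dots,x)\}=\bigcup_i\mathrm{pr}_i^{-1}L$. Evaluation gives $G$-maps $|K^n|\to X^n$ and $|J|\to\tilde Y$. Let $H\le G$ have $q$ orbits on $\{1,\dots,n\}$. Tuples fixed by $H$ are constant on the orbits, so on $H$-fixed sets these maps are
$$|\mathrm{Sing}(X^q)|\to X^q,\qquad\bigcup_{i\le q}|\mathrm{Sing}(\mathrm{pr}_i^{-1}L)|\to\bigcup_{i\le q}\mathrm{pr}_i^{-1}L .$$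
The first is a weak equivalence. For the second we show by induction on $l$ that $\bigcup_{i\le l}|\mathrm{Sing}\,O_i|\to\bigcup_{i\le l}O_i$ is a weak equivalence for any open sets $O_1,\dots,O_l$ of $X^q$. Let $l\ge2$, and put
$$J_1=\bigcup_{i<l}|\mathrm{Sing}\,O_i|,\qquad J_2=|\mathrm{Sing}\,O_l|,\qquad J_{12}=J_1\cap J_2=\bigcup_{i<l}|\mathrm{Sing}(O_i\cap O_l)|.$$
By induction $J_1,J_2,J_{12}$ map by weak equivalences to $Y_1=\bigcup_{i<l}O_i$, $Y_2=O_l$, $Y_1\cap Y_2$. The double mapping cylinder $J_1\cup(J_{12}\times I)\cup J_2$ is covered by the open sets $J_1\cup J_{12}\times[0,\frac23)$ and $J_{12}\times(\frac13,1]\cup J_2$, and it maps to the excisive triad $(Y_1\cup Y_2;Y_1,Y_2)$ by weak equivalences on both sets and on their intersection. By the gluing lemma for excisive triads (May, *A Concise Course in Algebraic Topology*, Ch. 10) the cylinder maps to $Y_1\cup Y_2$ by a weak equivalence. The cylinder also projects to $J_1\cup J_2$ by a homotopy equivalence, since these are CW complexes and subcomplexes, and the map to $Y_1\cup Y_2$ factors through this projection. So $J_1\cup J_2\to Y_1\cup Y_2$ is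 a weak equivalence.

**Step 4. From fixed points to orbit spaces.** We check that $X^n$ and $\tilde Y$ are $G$-ANR's. Let $Z$ be a metrizable $G$-space and $Z_1\subset Z$ a closed invariant subset. A $G$-map $Z_1\to Q^n$ extends to a map $u:Z\to Q^n$ by Dugundji's theorem, and the average $z\mapsto\frac1{|G|}\sum_gg\,u(g^{-1}z)$ is an equivariant extension, which exists because $Q^n$ is convex and $G$ acts linearly. Since $X$ is a retract of $Q$, $X^n$ is a $G$-retract of $Q^n$, so $G$-maps into $X^n$ extend as well. Hence $X^n$ and its open invariant subset $\tilde Y$ are $G$-ANR's. By (f) and Step 3 both evaluation maps are $G$-homotopy equivalences, so they induce homotopy equivalences of orbit spaces $|K^n|/G\to SP^n(X)$ and $|J|/G\to SP^n(X)\setminus\{nx\}$. By the five lemma the relative homology groups agree, and Step 2 finishes the proof. $\square$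

From (2), (4) and Lemma 7, for $X$ as in Theorem 2 we obtain
$$SP^n(X)\cong Q\iff\mathbb L\mathrm{Sym}^n(V_F)=0\text{ for all prime fields }F. \tag{5}$$
If $V_F=0$ the condition at $F$ holds. If $V_F\ne0$, Lemma 6 says that $V_F$ lives in degrees $\ge3$. So Theorem 2 follows from the following purely algebraic statement.

**Proposition 1.** Let $V\ne0$ be a graded vector space over a prime field $F$, in degrees $\ge2$, and let $n\ge1$. Then $\mathbb L\mathrm{Sym}^n(V)=0$ iff $V$ is concentrated in odd degrees and $\dim V<n_F$.

## 8. Which derived symmetric powers vanish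

We use the natural maps of multiplication, of symmetrization
$$\mathrm{sym}:\mathrm{Sym}^jA\to A^{\otimes j},\qquad a_1\cdots a_j\mapsto\sum_\sigma a_{\sigma(1)}\otimes\dots\otimes a_{\sigma(j)},$$
and the components of the comultiplication, for $\sum c_t=n$,
$$\Delta_{c_1,\dots,c_q}:\mathrm{Sym}^nA\to\bigotimes_t\mathrm{Sym}^{c_t}A,\qquad a_1\cdots a_n\mapsto\sum a_{I_1}\otimes\dots\otimes a_{I_q},$$
summed over ordered partitions $(I_1,\dots,I_q)$ of $\{1,\dots,n\}$ with $|I_t|=c_t$; here $a_I=\prod_{i\in I}a_i$. *Example.* $\Delta_{1,1}=\mathrm{sym}$ on $\mathrm{Sym}^2A$.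

**Step 1. Powers whose factorial is invertible.** *Here derived symmetric powers are just coinvariants.*

**Lemma 8.** If $r!$ is invertible in $F$, then $\mathbb L\mathrm{Sym}^r(V)=(V^{\otimes r})_{S_r}$ with Koszul signs. If $V$ is concentrated in odd degrees, this is the exterior power $\Lambda^r$ of the underlying vector space, which is zero iff $\dim V<r$.

*Proof.* $\mathrm{Sym}^rA=(A^{\otimes r})_{S_r}$, and taking $S_r$-coinvariants is exact when $r!$ is invertible, so it commutes with $\pi_*$. By Eilenberg–Zilber $\pi_*(A^{\otimes r})=V^{\otimes r}$ with Koszul signs. If $V$ is odd, the coinvariants impose $v\otimes v'=-v'\otimes v$ on adjacent factors. If $r\ge2$ the characteristic is not $2$, so this gives $\Lambda^r$; for $r\le1$ nothing is imposed. $\square$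

**Step 2. Top homology of the geometric model.** *We find classes in degree $kn$.*

**Lemma 9.** Let $k\ge2$. Then $H_{kn}(Z^k_n;\mathbb F_2)=\mathbb F_2$, and if $k$ is even, $H_{kn}(Z_n^k;\mathbb Z)=\mathbb Z$.

*Proof.* Let $D\subset(\mathbb R^k)^n/S_n$ be the image of the fat diagonal, a closed set of dimension at most $k(n-1)\le kn-2$, and $D^+$ its union with the point at infinity of $Z^k_n$. Choosing an $S_n$-invariant triangulation, we see that $(Z^k_n,D^+)$ is a compact polyhedral pair. Since $\dim D^+\le kn-2$, $H_{kn}(Z^k_n)\cong H_{kn}(Z_n^k,D^+)$. The latter is the Borel–Moore homology $H^{BM}_{kn}$ of the complement, the manifold of $n$-point configurations in $\mathbb R^k$. This is a $kn$-manifold, connected because $k\ge2$. So $H^{BM}_{kn}$ is $\mathbb F_2$ with $\mathbb F_2$-coefficients. A transposition acts on $(\mathbb R^k)^n$ with determinant $(-1)^k$, so for $k$ even the manifold is orientable and the group is $\mathbb Z$ with $\mathbb Z$-coefficients. $\square$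

**Step 3. Lines of even degree.** *They never give zero, and they provide "divided power" classes.*

**Lemma 10.** Let $i\ge2$ be even and $\pi_*A=F[i]$ with generator $\iota$. For every $j\ge1$ there is $e_j\in\pi_{ij}\mathrm{Sym}^jA$ with $\mathrm{sym}_*(e_j)=\iota^{\otimes j}$. In particular $\mathbb L\mathrm{Sym}^j(F[i])\ne0$.

*Proof.* Work over $\mathbb Z$ with $A_{\mathbb Z}=\mathbb Z[S]/\mathbb Z[*]$, $S$ a pointed simplicial model of $S^i$. As in (3), $\pi_*\mathrm{Sym}^jA_{\mathbb Z}=\tilde H_*(Z^i_j;\mathbb Z)$. Let $c$ generate $H_{ij}(Z^i_j;\mathbb Z)=\mathbb Z$. The projection $\mathrm{pr}:A_{\mathbb Z}^{\otimes j}\to\mathrm{Sym}^jA_{\mathbb Z}$ is realized by $(S^i)^{\wedge j}\to Z_j^i$, which off the fat diagonal is a $j!$-fold covering; it preserves orientations, since $S_j$ preserves the orientation of $(\mathbb R^i)^j$. Comparing local degrees at one configuration gives $\mathrm{pr}_*\iota^{\otimes j}=j!\,c$ for the right choice of sign of $c$. Now $\mathrm{sym}\circ\mathrm{pr}=\sum_\sigma\sigma$ acts on $\iota^{\otimes j}$ as $j!$, because $i$ is even. So $j!\,\mathrm{sym}_*(c)=j!\,\iota^{\otimes j}$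 in $\pi_{ij}(A_{\mathbb Z}^{\otimes j})=\mathbb Z$, hence $\mathrm{sym}_*(c)=\iota^{\otimes j}$. Let $e_j$ be the image of $c$ after reduction to $F$. $\square$

Therefore, if $V$ has a nonzero part of even degree $i$, then $\mathbb L\mathrm{Sym}^n(V)$ has the nonzero summand $\mathbb L\mathrm{Sym}^n(F[i])$, as Proposition 1 claims. **From now on $V$ is concentrated in odd degrees**, hence in degrees $\ge3$. For $F=\mathbb Q$ the claim is Lemma 8 with $r=n$. So let $F=\mathbb F_p$ and $n=pj+r$ with $0\le r<p$, so that $n_F=r$.

**Step 4. Vanishing when $\dim V<r$.** The composite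
$$\mathrm{Sym}^n\xrightarrow{\Delta_{r,n-r}}\mathrm{Sym}^r\otimes\mathrm{Sym}^{n-r}\to\mathrm{Sym}^n$$
is multiplication by $\binom nr$, and $\binom{pj+r}r\equiv1\pmod p$ by Lucas. So $\mathbb L\mathrm{Sym}^n(V)$ is a summand of $\mathbb L\mathrm{Sym}^r(V)\otimes\mathbb L\mathrm{Sym}^{n-r}(V)$, and the first factor is zero by Lemma 8.

**Step 5. Nonvanishing when $\dim V\ge r$: reduction to one line.** Let $V\ne0$. If $r=0$, then $j\ge1$, and $\mathbb L\mathrm{Sym}^n(V)$ has a summand $\mathbb L\mathrm{Sym}^{pj}(F[k])$ for a line $F[k]$ of $V$. If $r\ge1$, choose lines $F[k_1],\dots,F[k_r]$ forming a summand of $V$. Then $\mathbb L\mathrm{Sym}^n(V)$ has the summand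
$$F[k_1]\otimes\dots\otimes F[k_{r-1}]\otimes\mathbb L\mathrm{Sym}^{pj+1}(F[k_r]).$$
So the following lemma completes the proof of Proposition 1.

**Lemma 11.** For $k\ge3$ odd and $m\in\{pj,pj+1\}$, $m\ge1$: $\mathbb L\mathrm{Sym}^m(\mathbb F_p[k])\neq0$.

Why is this not immediate? For $p=2$ it is: by (3) and Lemma 9, $H_{km}(Z^k_m;\mathbb F_2)\ne0$. For odd $p$ and odd $k$ a transposition acts on $(\mathbb R^k)^m$ with determinant $-1$, so for $m\ge2$ the configuration manifold is not orientable and there is no top class. The way past this is to find a class $\varphi$ of *even* degree in $\mathbb L\mathrm{Sym}^p(F[k])$, below the top degree, and to form its divided powers by Lemma 10. The work lies in showing that these survive multiplication into $\mathrm{Sym}^{pj}$.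

*Proof for $p$ odd.* Write $F=\mathbb F_p$. The case $m=1$ is trivial, so let $j\ge1$.

**(A) An even class.** *There is $0\ne\varphi\in\mathbb L\mathrm{Sym}^p(F[k])$ of even degree $i=k+2p-1$, and $i<kp$.* Write $(\mathbb R^k)^p=\mathbb R^k\times E$ with $E=\mathbb R^k\otimes\bar\rho$, where $\bar\rho\subset\mathbb R^p$ is the sum-zero subspace. Let $\Sigma$ be the unit sphere of $E$, so $\dim\Sigma=k(p-1)-1$. The one-point compactification of $E/S_p$ is the unreduced suspension of $\Sigma/S_p$, and $Z^k_p$ is its $k$-fold suspension. Hence
$$\tilde H_{t+k+1}(Z_p^k;F)\cong\tilde H_t(\Sigma/S_p;F).$$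

A point of $\Sigma$ is a $p$-tuple of vectors of $\mathbb R^k$ with sum zero, not all equal. So its isotropy group is a proper Young subgroup, of order prime to $p$. Therefore $H^*(\Sigma/S_p;F)\cong H^*_{S_p}(\Sigma;F)$. To see this, take a finite $S_p$-CW structure on $\Sigma$ and compare $\Sigma_{hS_p}\to\Sigma/S_p$ cell by cell. On an orbit of cells $S_p/H\times(D^q,\partial D^q)$ the comparison is $H^*(D^q,\partial D^q)\to H^*(BH\times(D^q,\partial D^q))$, an isomorphism because $\tilde H^*(BH;F)=0$. The five lemma does the induction.

The Serre spectral sequence of the sphere bundle $\Sigma_{hS_p}\to BS_p$ has only the rows $0$ and $\dim\Sigma$. So $H^t_{S_p}(\Sigma;F)\cong H^t(BS_p;F)$ for $t<k(p-1)-1$. This range contains $t=2p-2$, since $2p-2<3(p-1)-1\le k(p-1)-1$ for $p\ge3$.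

Finally $H^{2p-2}(BS_p;F)\ne0$. In fact $H^*(BS_p;F)=(\Lambda[u]\otimes F[v])^{\mathbb F_p^\times}$ with $|u|=1$, $|v|=2$, both of weight one, and this contains $v^{p-1}$. The single class we need can be seen directly. Restrict the Chern class $c_{p-1}(\bar\rho\otimes\mathbb C)$ to the subgroup $\mathbb Z/p$ generated by a $p$-cycle. There $\bar\rho\otimes\mathbb C=\bigoplus_{a=1}^{p-1}\chi^a$ for a generating character $\chi$, and with $v=c_1(\chi)$ mod $p$ the restriction is $\prod_{a=1}^{p-1}av=(p-1)!\,v^{p-1}=-v^{p-1}$, which is not zero in $H^*(B\mathbb Z/p;F)$.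

So $\tilde H_i(Z^k_p;F)\ne0$ for $i=2p-2+k+1=k+2p-1$, and (3) gives $\varphi$. The degree $i$ is even because $k$ is odd. And $i<kp$ means $2p-1<k(p-1)$, which holds because $k(p-1)\ge3p-3>2p-1$ for $p\ge3$.

**(B) Mixed comultiplications kill $\varphi$.** Let $\pi_*W=F[k]$, $B=\mathrm{Sym}^pW$, $\pi_*A=F[i]$ with generator $\iota$, and realize $\varphi$ by a map $\varphi:A\to B$ of simplicial vector spaces with $\varphi_*(\iota)=\varphi$. For a row $\rho=(\rho(1),\dots,\rho(q))$ of non-negative integers with sum $p$ put $C_\rho=\bigotimes_l\mathrm{Sym}^{\rho(l)}W$, so $\Delta_\rho:B\to C_\rho$. Then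
$$\text{if all }\rho(l)<p,\text{ the map }\Delta_\rho\circ\varphi:A\to C_\rho\text{ is null-homotopic.}\tag{6}$$
Indeed, by Lemma 8, $\mathbb L\mathrm{Sym}^a(F[k])=0$ for $2\le a<p$. So $\pi_*C_\rho=0$ unless all $\rho(l)\in\{0,1\}$, and in that case it is concentrated in degree $kp\ne i$. Thus $\Delta_\rho\varphi$ is zero on $\pi_*$, hence null-homotopic.

**(C) The case $m=pj$.** *We detect a class in $\mathbb L\mathrm{Sym}^{pj}(F[k])$ by comultiplying it back.* Consider
$$\psi:\mathrm{Sym}^jA\xrightarrow{\mathrm{Sym}^j\varphi}\mathrm{Sym}^jB\xrightarrow{\text{mult.}}\mathrm{Sym}^{pj}W\xrightarrow{\Delta_{p,\dots,p}}B^{\otimes j}.$$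
In each simplicial degree the total comultiplication $\mathrm{Sym}(W)\to\mathrm{Sym}(W)^{\otimes j}$ is a homomorphism of commutative algebras. Hence for $b_1,\dots,b_j\in B$
$$\Delta_{p,\dots,p}(b_1\cdots b_j)=\sum_a\prod_s\Delta_{a_s}(b_s),$$
over $j\times j$ matrices $a$ of non-negative integers with all row and column sums $p$, where $a_s$ is the $s$-th row and the product is taken in $\mathrm{Sym}(W)^{\otimes j}$.

The matrices $p\cdot(\text{permutation matrix})$ contribute together $\mathrm{sym}(b_1\cdots b_j)$. A single other matrix does not give a natural map on $\mathrm{Sym}^jB$, because the $b_s$ are not ordered. So group the other matrices into orbits under row permutations. Let an orbit have distinct row types $\rho_1,\dots,\rho_q$ with multiplicities $c_1,\dots,c_q\ge1$. A matrix in it is a choice of an ordered partition $(I_1,\dots,I_q)$ of the rows with $|I_t|=c_t$, so the contribution of the orbit is the composite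
$$\mathrm{Sym}^jB\xrightarrow{\Delta_{c_1,\dots,c_q}}\bigotimes_t\mathrm{Sym}^{c_t}B\xrightarrow{\bigotimes\mathrm{Sym}^{c_t}(\Delta_{\rho_t})}\bigotimes_t\mathrm{Sym}^{c_t}(C_{\rho_t})\xrightarrow{\text{mult.}}B^{\otimes j}.$$

*Example.* For $p=3$, $j=2$ the matrices are $3$ times the two permutation matrices and
$$\begin{pmatrix}1&2\\2&1\end{pmatrix},\qquad\begin{pmatrix}2&1\\1&2\end{pmatrix}.$$
The last two form one orbit, with $\rho_1=(1,2)$, $\rho_2=(2,1)$, $c_1=c_2=1$. For $p=j=3$ the all-ones matrix is an orbit by itself, with $\rho_1=(1,1,1)$ and $c_1=3$.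

Precompose with $\mathrm{Sym}^j\varphi$. By naturality of $\Delta_{c_1,\dots,c_q}$ the result factors through $\bigotimes_t\mathrm{Sym}^{c_t}(\Delta_{\rho_t}\varphi)$. Some $\rho_t$ has all entries $<p$: otherwise every row is $p$ times a unit vector, and the column sums force $a$ to be $p$ times a permutation matrix. For this $t$ the map $\Delta_{\rho_t}\varphi$ is null-homotopic by (6). Since $\mathrm{Sym}^{c_t}$ preserves homotopies and $\mathrm{Sym}^{c_t}(0)=0$ for $c_t\ge1$, the whole contribution is null-homotopic. What remains is $\mathrm{sym}\circ\mathrm{Sym}^j\varphi=\varphi^{\otimes j}\circ\mathrm{sym}$. Hence $\psi_*=(\varphi^{\otimes j})_*\circ\mathrm{sym}_*$. As $i$ is even, Lemma 10 gives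
$$\psi_*(e_j)=\varphi\otimes\dots\otimes\varphi\ne0\quad\text{in }(\pi_*B)^{\otimes j}.$$
Since $\psi$ factors through $\mathrm{Sym}^{pj}W$, $\mathbb L\mathrm{Sym}^{pj}(F[k])\ne0$.

**(D) The case $m=pj+1$.** *We add one more factor $W$.* Consider
$$W\otimes\mathrm{Sym}^jA\to W\otimes\mathrm{Sym}^jB\xrightarrow{\text{mult.}}\mathrm{Sym}^{pj+1}W\xrightarrow{\Delta_{1,p,\dots,p}}W\otimes B^{\otimes j}.$$
The formula for $\Delta_{1,p,\dots,p}(w\,b_1\cdots b_j)$ is now a sum over matrices with one extra row for $w$, of sum $1$ and hence a unit vector, and one extra column $0$ of sum $1$. If the unit of the $w$-row is in column $0$, then the $b$-rows are zero in column $0$, and the remaining $j\times j$ matrix is as in (C). If not, column $0$ has its entry $1$ in some $b$-row. The other entries of that row have sum $p-1$, so all its entries are $<p$. The contribution of the orbit under permutations of the $b$-rows is the composite in (C), tensored with $W$, with $w$ multiplied into its column at the end. It is null-homotopic by (6) as before. Hence the composite induces $\mathrm{id}\otimes(\varphi^{\otimes j})_*\mathrm{sym}_*$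 on $\pi_*$. With $\iota_k$ generating $\pi_kW$, it sends $\iota_k\otimes e_j$ to $\iota_k\otimes\varphi\otimes\dots\otimes\varphi\ne0$. So $\mathbb L\mathrm{Sym}^{pj+1}(F[k])\neq0$. $\square$

This proves Lemma 11, hence Proposition 1, and with (5) and Lemma 6 also Theorem 2. $\blacksquare$

## 9. Homogeneous spaces, the spaces $X(d)$, and thresholds

**Proof of Corollary 1.** For $n=2$ we have $n_{\mathbb F_2}=0$, so $V_{\mathbb F_2}\neq0$ is excluded. For every other prime field $n_F=2$, so a nonzero $V_F$ must have odd degree and dimension $1$. $\square$

**Proof of Corollary 2.** By homogeneity all $V_x$ are isomorphic. $X$ is connected, being an AR, and it is not a point, since a point does not have DDP. So $X$ is infinite, and each $V_F$ is $0$ or infinite-dimensional. By Theorem 2 for the given $n$, a nonzero $V_F$ would have finite dimension. Hence all $V_F=0$, and Theorem 2 with $n=1$ gives $X=SP^1(X)\cong Q$. $\square$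

**Proof of Corollary 3.** *We first compute $V_F(X(d))$.* For $y=(t,q)\in M$, excision, relative Künneth and (1) give
$$H_*(X,X\setminus\{y\};F)=H_*(M,M\setminus\{y\};F)=H_*(T,T\setminus\{t\};F)\otimes H_*(Q,Q\setminus\{q\};F)=0.$$
As $X$ is contractible, $V_F=H_*(X,X\setminus\{x\};F)\cong\tilde H_{*-1}(M;F)$, which is $\Lambda\otimes F$ in degree $3$ by Step 4 of Section 3.

For $\Lambda=\mathbb Q$ only $V_{\mathbb Q}=\mathbb Q$ is nonzero, and the condition of Theorem 2 is $1<n$. For $\Lambda=\mathbb Z[\frac12]$ we have $V_{\mathbb F_2}=0$, and $V_F=F$ for all other prime fields. So the condition is $n>1$ and $n\bmod p\ge2$ for all odd primes $p$. It holds for $n=2$ and fails for $n=1$. For $n\ge3$ one of $n,n-1$ is odd and $\ge3$, so it has an odd prime divisor $p$. Then $n\bmod p\in\{0,1\}$ and the condition fails. $\square$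

**Proof of Corollary 4.** In Section 3 replace $S^2$ by $\bigvee_DS^2$, with base points $1$, and $f_i$ by $\bigvee_Dz^i$. These maps fix the base point and are cellular, so $T$ is again a countable locally finite $3$-dimensional CW complex with proper height and forward semiflow. The proofs of AR, cd-AP, simple connectivity of $L_s$, and DDP apply verbatim, since $T_{(s,j]}\simeq\bigvee_DS^2$ is simply connected. Now $H_2(M)=\varinjlim(\mathbb Z^D,i)=\mathbb Q^D$. As in the proof of Corollary 3, points of $M$ contribute nothing, so $V_{\mathbb Q}=\mathbb Q^D$ in degree $3$ and $V_{\mathbb F_p}=0$ for all $p$. By Theorem 2, $SP^n(X_D)\cong Q$ iff $D<n$. $\square$
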